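
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Edge-Disjoint Routing of a Constant Fraction\\ of a Permutation in the Hypercube}


\begin{abstract}
Regard the $n$-dimensional hypercube as a directed graph with one edge in each direction between adjacent nodes. We prove that every set of at most $2^n/8$ source--destination pairs in which each node is at most once a source and at most once a destination can be routed by edge-disjoint directed paths. This confirms a conjecture asking for some constant fraction $c\,2^n$ in place of $2^n/8$. When each node may be a source $h$ times and a destination $h$ times, every request of at most $2^{n-2h-2}$ pairs can be routed, and for $h\ge2$ we show that an exponential decay in $h$ of the routable fraction is unavoidable. The proof reduces the problem with prescribed pairs to two single-commodity flows and one permutation network. The cut conditions for the flows follow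 from the edge-isoperimetric inequality and a concavity argument that leaves only finitely many sets to check.
\end{abstract}

\section{The question and the results}

Let $H_n$ be the $n$-dimensional hypercube with node set $\{0,1\}^n$, regarded as a directed graph: two nodes that differ in exactly one coordinate are joined by one directed edge in each direction. A \emph{1-1 routing request} is a set $R$ of pairs $(u,v)$ of nodes, read as ``send a message from $u$ to $v$'', in which every node is the source of at most one pair and the destination of at most one pair. It \emph{can be routed by edge-disjoint paths} if one can choose a directed path from $u$ to $v$ for each $(u,v)\in R$ so that no directed edge lies on two of the chosen paths. How large may $|R|$ be if we want \emph{every} request of that size to be routable? It was conjectured in \cite{source} that a constant fraction of the number of nodes is allowed: there is $c>0$, independent of $n$, such that every 1-1 routing request with $|R|\le c\,2^n$ can be routed.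

Two simple necessary conditions are compatible with a positive answer. The first is volume. There are $n2^n$ directed edges, and a shortest path has at most $n$ of them, so even $2^n$ shortest paths do not exceed the total supply. The second is cuts. If $X$ is a nonempty set of at most half of the nodes, then at least $|X|(n-\log_2|X|)\ge|X|$ directed edges leave $X$, and equally many enter it (Lemma~\ref{lem:iso} below). A 1-1 request asks for at most $\min(|X|,2^n-|X|)$ paths out of a set $X$, so no cut ever forbids a 1-1 request. Neither condition rules out even $c=1$.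

These conditions are not a proof, because the pairs are prescribed. When any source may be connected to any target, the max-flow min-cut theorem says that cut conditions suffice; for prescribed pairs they do not suffice in general. The plan of this paper is to use flows only where labels do not matter, and to let a permutation network on a small part of the cube do the matching of labels.

\begin{theorem}\label{thm:B}
For every $n\ge1$, every 1-1 routing request on $H_n$ with $|R|\le 2^n/8$ can be routed by edge-disjoint directed paths.
\end{theorem}

So the conjecture is true with $c=1/8$. We do not determine the best constant. Since $|R|\le 2^n$ always holds, only constants $c\le1$ are of interest, and the best one is some value in $[1/8,1]$.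

The method also handles several requests per node. For $h\ge1$, an \emph{$h$-request} is a finite multiset $R$ of pairs $(u,v)$ such that each node is the source of at most $h$ pairs and the destination of at most $h$ pairs, counted with multiplicity. A $1$-request is a 1-1 routing request.

\begin{theorem}\label{thm:A}
Let $h\ge1$ and let $R$ be an $h$-request on $H_n$. If $n$ is even and $|R|\le2^{n-2h-1}$, or if $n$ is odd and $|R|\le 2^{n-2h-2}$, then $R$ can be routed by edge-disjoint directed paths.
\end{theorem}

For $h=1$ and even $n$ this is Theorem~\ref{thm:B}; for odd $n$ it gives $2^n/16$, and Section~\ref{sec:odd} recovers the lost factor~$2$. For $h\ge2$, unlike $h=1$, cuts do forbid some requests.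

\begin{theorem}\label{thm:C}
For $h\ge2$ and $n\ge h$ there is an $h$-request on $H_n$ with $(h-1)2^{n-h+1}+1$ pairs that cannot be routed by edge-disjoint paths. Hence the supremum $c_h$ of the constants $c$ such that, for every $n$, every $h$-request with $|R|\le c\,2^n$ can be routed satisfies
\[
2^{-2h-2}\le c_h\le (h-1)2^{1-h},\qquad\text{so that}\quad \log_2(1/c_h)=\Theta(h).
\]
\end{theorem}

\paragraph{The idea.} Choose two adjacent subcubes $A$ and $B$, each containing a constant fraction of the nodes. First \emph{gather}: move every request from its source to some node of $A$, with different requests ending at different nodes, and with no care about which request ends where. Then \emph{permute}: route through $A$ and then $B$ along a Bene\v{s} network so that each request arrives at a prescribed node of $B$. Finally \emph{spread}: move from $B$ to the destinations. Spreading is gathering run backward. The three phases use disjoint sets of directed edges. The middle phase takes the edges inside $A$, inside $B$ and from $A$ to $B$; gathering and spreading use essentially two opposite orientations of the remaining undirected edges. Gathering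 and spreading are flow problems, so they are governed by cuts, and the work is to prove the cut inequality after the cube has lost the edges given to the middle phase.

Section~\ref{sec:scheme} reduces routing to cut conditions, Section~\ref{sec:edges} chooses the edges, and Section~\ref{sec:finite} reduces the cut conditions to finitely many checks. The three theorems are proved in Sections~\ref{sec:A}, \ref{sec:odd} and~\ref{sec:C}.

Throughout, $\log=\log_2$, and $\eta(x)=x\log(1/x)$ on $[0,1]$ with $\eta(0)=0$; this function is continuous and concave, and $\eta(1)=0$. For a set $E$ of directed edges and a node set $X$, $\partial^+_E X$ is the set of edges of $E$ that lead from $X$ to its complement. For an undirected graph $G$, $\partial_G X$ is the set of edges between $X$ and its complement. The indicator of a statement $P$ is $[P]$. An edge of $H_n$ has \emph{dimension} $i$ if its ends differ in coordinate $i$.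

\section{Gather, permute, spread}\label{sec:scheme}

\subsection*{Gathering is a cut condition}

In the gathering phase up to $N$ messages, at most $h$ per node, have to reach distinct nodes of a set $C$ along edges of a set $E$. The messages that start in a set $X$ must leave $X$ or end at distinct nodes of $X\cap C$. The following condition says that there is always room for this.

\begin{definition}
Fix $h\ge1$. Let $E$ be a set of directed edges of $H_n$, $C$ a set of nodes, and $N\ge 0$ an integer. We say that $E$ \emph{gathers into $C$ with capacity $N$} if
\begin{equation}\label{eq:gather}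
|\partial^+_E X|+|X\cap C|\ \ge\ \min(h|X|,N)\qquad\text{for every node set }X .
\end{equation}
\end{definition}

\begin{lemma}\label{lem:flow}
Suppose that $E$ gathers into $C$ with capacity $N$. Let $S$ be a multiset of at most $N$ nodes in which each node has multiplicity at most $h$. Then there are $|S|$ edge-disjoint paths in $E$, one starting at each element of $S$ (with multiplicity), whose end nodes are distinct nodes of $C$.
\end{lemma}

\begin{proof}
Let $s_u$ be the multiplicity of $u$ in $S$ and $s(X)=\sum_{u\in X}s_u$. Give the edges of $E$ capacity $1$. Add a node $\sigma$ with an edge $\sigma\to u$ of capacity $s_u$ for each node $u$, and a node $\omega$ with an edge $z\to\omega$ of capacity $1$ for each $z\in C$. A cut separating $\sigma$ from $\omega$ is given by $\{\sigma\}\cup X$ for a node set $X$, and its capacity is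
\[
|S|-s(X)+|\partial_E^+X|+|X\cap C| .
\]
Since $s(X)\le\min(h|X|,|S|)\le\min(h|X|,N)$, condition \eqref{eq:gather} shows that every cut has capacity at least $|S|$. By the max-flow min-cut theorem there is an integral flow of value $|S|$. It uses every edge $\sigma\to u$ to full capacity and decomposes into paths from $\sigma$ to $\omega$ (and cycles, which we discard). Each edge of $E$ lies on at most one path, and so does each edge $z\to\omega$, so the ends in $C$ are distinct.
\end{proof}

A path in the lemma may have length $0$, when a source already lies in $C$.

\subsection*{Permuting in two subcubes}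

Fix $k\ge1$ with $k\le n$ and put $m=n-k$, $M=2^m$, $F=\{0,1\}^k$. Nodes of $H_n$ are written $(f,y)$ with $f\in F$ and $y\in\{0,1\}^m$, and $\{f\}\times\{0,1\}^m$ is the \emph{fiber} over $f$. Let
\[
o=(0,0,\dots,0),\quad o'=(1,0,\dots,0)\ \in F,\qquad A=\{o\}\times\{0,1\}^m,\quad B=\{o'\}\times\{0,1\}^m .
\]
Let $L$ be the set of all directed edges inside $A$, all directed edges inside $B$, and all edges directed from $A$ to $B$.

The requests will sit at distinct nodes of $A$ and have to reach prescribed distinct nodes of $B$. Changing the coordinates one after the other toward their final values may bring two requests to the same node, and then they may compete for an edge. Bene\v{s}'s remedy is to pass through intermediate words $w(y)$, chosen so that after every step all requests occupy distinct nodes.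

\begin{lemma}[Bene\v{s}]\label{lem:benes}
Let $\pi$ be a permutation of $\{0,1\}^m$. There is a map $w:\{0,1\}^m\to\{0,1\}^m$ such that for each $i=0,\dots,m$ both maps
\[
y\mapsto(w_1(y),\dots,w_i(y),y_{i+1},\dots,y_m),\qquad
y\mapsto(w_1(y),\dots,w_i(y),\pi(y)_{i+1},\dots,\pi(y)_m)
\]
are bijections of $\{0,1\}^m$.
\end{lemma}

We call the two images the first and the second \emph{code} of $y$ at level $i$. At level $m$ both codes are $w(y)$.

\begin{proof}
At level $0$ the codes are $y$ and $\pi(y)$. Suppose that $w_1,\dots,w_{i-1}$ have been chosen so that both maps at level $i-1$ are bijections. Join $y$ and $y'$ if their first codes at level $i-1$ differ exactly in coordinate $i$; since the first code is a bijection, this is a perfect matching on $\{0,1\}^m$. The second codes give a second perfect matching in the same way. The union of two perfect matchings consists of even cycles and double edges, so it is bipartite. Let $w_i$ be a proper coloring of it with colors $0,1$.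

If $y\ne y'$ had equal first codes at level $i$, then $w_i(y)=w_i(y')$, and the first codes at level $i-1$, which are distinct, would differ exactly in coordinate $i$. Then $y$ and $y'$ are joined and $w_i(y)\ne w_i(y')$, a contradiction. The same argument with the second matching applies to the second codes.
\end{proof}

\begin{example}
Let $m=2$ and let $\pi$ exchange the two coordinates, so $\pi$ fixes $00,11$ and exchanges $01,10$. At level $1$ the first matching is $\{00,10\},\{01,11\}$; the second one is $\{00,01\},\{10,11\}$. Their union is the $4$-cycle $00,10,11,01$, and we color $w_1=0,1,0,1$ in this order. The first codes $w_1y_2$ are now $00,10,01,11$ and the second codes $w_1\pi(y)_2$ are $00,11,01,10$. At level $2$ both matchings are $\{00,11\},\{10,01\}$, and $w_2=0,0,1,1$ is a proper coloring in the same order. For instance $y=11$ has $w=01$: its request moves $11\to01$ in $A$, crosses, and moves $01\to11$ in $B$.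
\end{example}

\begin{lemma}\label{lem:labeled}
Let a finite set of requests be given, and let each request $\rho$ be assigned a node $a_\rho\in A$ and a node $b_\rho\in B$ so that the $a_\rho$ are distinct and the $b_\rho$ are distinct. Then one can choose walks in $L$ from $a_\rho$ to $b_\rho$ so that each edge of $L$ is used at most once in total.
\end{lemma}

\begin{proof}
Write $a_\rho=(o,y)$ and $b_\rho=(o',\pi(y))$. This defines an injection $\pi$ on part of $\{0,1\}^m$; extend it to a permutation and take $w$ from Lemma~\ref{lem:benes}. In $A$, perform steps $i=1,\dots,m$. In step $i$ the request moves from its first code at level $i-1$ to its first code at level $i$, so it uses one edge of dimension $k+i$ or stays in place. Edges of $A$ of dimension $k+i$ are used only in step $i$, and at its start all requests are at distinct nodes; hence each directed edge is used at most once. Next every request crosses from $(o,w(y))$ to $(o',w(y))$, and the words $w(y)$ are distinct. In $B$, perform steps $i=m,\dots,1$. In step $i$ the request moves from its second code at level $i$ to its second code at level $i-1$. Again edges of $B$ of dimension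 $k+i$ are used only in this step, from distinct nodes. After the last step the request is at $(o',\pi(y))=b_\rho$.
\end{proof}

\subsection*{The scheme}

\begin{proposition}\label{prop:scheme}
Let $E_1,E_2,L$ be pairwise disjoint sets of directed edges of $H_n$, with $L$ as above. Suppose that $E_1$ gathers into $A$ with capacity $N$, and that the set of reversals of edges of $E_2$ gathers into $B$ with capacity $N$. Then every $h$-request $R$ with $|R|\le N$ can be routed by edge-disjoint paths.
\end{proposition}

\begin{proof}
The sources of $R$ form a multiset of $|R|\le N$ nodes with multiplicities at most $h$. Lemma~\ref{lem:flow} gives edge-disjoint paths in $E_1$ from the source of each $\rho\in R$ to nodes $a_\rho\in A$, all distinct. Applied to the destinations and to the reversal of $E_2$, it gives edge-disjoint paths from the destinations to distinct nodes $b_\rho\in B$; run backward, they are edge-disjoint paths in $E_2$ from $b_\rho$ to the destination of $\rho$. Lemma~\ref{lem:labeled} joins $a_\rho$ to $b_\rho$ inside $L$. Since $E_1$, $E_2$, $L$ are pairwise disjoint, the concatenated walks use each directed edge at most once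 in total. Removing cycles from each walk turns it into a path.
\end{proof}

If $E_2$ is the reversal of $E_1$, then the single set $E_1$ has to gather into both $A$ and $B$. This is what we aim for in the even case.

\section{Which edges to use}\label{sec:edges}

From now on let $k=2h+1\le n$, and let $F^*=F\setminus\{o,o'\}$ and $W=F^*\times\{0,1\}^m$. Let $G$ be the undirected graph on the nodes of $H_n$ that contains all hypercube edges except those inside $A$, inside $B$, or between $A$ and $B$. We want to orient $G$ and use this orientation as $E_1$ and its reversal as $E_2$. Since the same orientation has to serve for all cuts, it is natural to ask that it be \emph{balanced}: in-degree equals out-degree at every vertex.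

\begin{lemma}\label{lem:euler}
A finite undirected graph with all degrees even has a balanced orientation. In a balanced orientation, the number of directed edges leaving a vertex set $X$ is half of the number of undirected edges between $X$ and its complement.
\end{lemma}

\begin{proof}
Orient an Eulerian circuit of each component. In a balanced orientation, summing out-degree minus in-degree over $X$ gives $0$, so as many edges leave $X$ as enter it.
\end{proof}

Nodes of $W$ have degree $n$ in $G$. A node of $A\cup B$ has lost its $m$ edges inside the subcube and the one edge between $A$ and $B$, so its degree is $n-m-1=k-1=2h$. Hence all degrees are even when $n$ is even. This also explains the codimension $2h+1$: if a node of $B$ is a source $h$ times, then $h$ edges must leave it, and a balanced orientation provides exactly $(k-1)/2=h$ of them.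

\begin{lemma}[edge isoperimetry; Harper, Bernstein, Hart]\label{lem:iso}
For $Y\subseteq\{0,1\}^m$, the number $\partial_m(Y)$ of undirected edges of $H_m$ between $Y$ and its complement satisfies
\[
\partial_m(Y)\ \ge\ |Y|\,(m-\log|Y|)\ =\ 2^m\,\eta\big(|Y|/2^m\big),
\]
where the middle term is read as $0$ if $Y=\emptyset$.
\end{lemma}

\begin{proof}
Let $i(Y)$ be the number of edges inside $Y$. Since $\partial_m(Y)=m|Y|-2i(Y)$, it suffices to show $i(Y)\le\frac12|Y|\log|Y|$ for $Y\neq\emptyset$. We use induction on $m$; the case $m=0$ is clear. Split $Y$ by one coordinate into parts of sizes $a\le b$. At most $a$ edges run between the parts. If $a=0$ we are done by induction; otherwise $i(Y)\le\frac12a\log a+\frac12b\log b+a$. It remains to see that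
\[
(a+b)\log(a+b)-a\log a-b\log b-2a\ \ge\ 0\qquad(b\ge a).
\]
The derivative in $b$ is $\log(a+b)-\log b\ge0$, and at $b=a$ the expression is $2a\log(2a)-2a\log a-2a=0$.
\end{proof}

\paragraph{The easy cuts.} Suppose that $\emptyset\ne X\subseteq W$ and $|X|\le M$. All hypercube edges at nodes of $W$ belong to $G$, so Lemma~\ref{lem:iso} in $H_n$ gives
\[
\tfrac12|\partial_GX|\ \ge\ \tfrac12|X|(n-\log|X|)\ \ge\ \tfrac12k|X|\ =\ \big(h+\tfrac12\big)|X| .
\]
This is more than \eqref{eq:gather} asks for. The difficulty lies in sets that meet $A$ or $B$, where many edges of the boundary have been given away to $L$, and in large sets. The surplus of half an edge per node will pay for the loss. The next example shows how closely it does so, and it also contains the idea that reduces all cuts to finitely many.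

\begin{example}\label{ex:tight}
Let $h=1$, so $k=3$, let $n\ge4$ be even, and let $E$ be a balanced orientation of $G$. Take $f\in F^*$ adjacent to $o'$ in $H_3$ and $X=\{o',f\}\times Y$ with $|Y|=yM$. In the cube $H_3$ without the edge $oo'$, the vertices $o'$ and $f$ have degrees $2$ and $3$ and are adjacent, so $2+3-2=3$ edges leave $\{o',f\}$; each of them contributes $yM$ edges to $\partial_GX$. The fiber over $f$ contributes at least $M\eta(y)$ edges by Lemma~\ref{lem:iso}, and the fiber over $o'$, which is $B$, contributes nothing. Since $X\cap A=\emptyset$ and $|X|=2yM$, condition \eqref{eq:gather} with $C=A$ and $N=M$ holds for these sets if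
\[
\varphi(y):=\tfrac32y+\tfrac12\eta(y)\ \ge\ \min(2y,1)\qquad(0\le y\le1).
\]
The right side is linear on $[0,\frac12]$ and constant on $[\frac12,1]$, and $\varphi$ is concave. So it suffices to look at $y=0,\frac12,1$, where $\varphi$ takes the values $0,\,1,\,\frac32$. At $y=\frac12$ there is equality. If $Y$ is a subcube of codimension $1$ in $\{0,1\}^m$, then exactly $M$ edges of $E$ leave $X$, while $|X|=M$: the cut is tight.
\end{example}

\section{Finitely many cuts}\label{sec:finite}

For a node set $X$ let $X_f=\{y:(f,y)\in X\}$ and $x_f=|X_f|/M$. The vector $x\in[0,1]^F$ records how full each fiber is. Let $\Gamma$ be the graph $H_k$ on $F$ with the edge $oo'$ removed, and for $x\in[0,1]^F$ put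
\[
\Phi(x)=x_o+\tfrac12\sum_{ff'\in E(\Gamma)}|x_f-x_{f'}|+\tfrac12\sum_{f\in F^*}\eta(x_f).
\]

\begin{lemma}\label{lem:Phi}
Let $n$ be even and let $E$ be a balanced orientation of $G$. For every node set $X$ we have $|\partial^+_EX|+|X\cap A|\ge M\,\Phi(x)$.
\end{lemma}

\begin{proof}
An edge of $G$ lies either in a fiber over some $f\in F^*$ or over an edge $ff'$ of $\Gamma$. By Lemma~\ref{lem:euler},
\[
|\partial^+_EX|=\tfrac12|\partial_GX|=\tfrac12\Big(\sum_{f\in F^*}\partial_m(X_f)+\sum_{ff'\in E(\Gamma)}|X_f\,\triangle\,X_{f'}|\Big).
\]
Now use $\partial_m(X_f)\ge M\eta(x_f)$, $|X_f\triangle X_{f'}|\ge M|x_f-x_{f'}|$ and $|X\cap A|=Mx_o$.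
\end{proof}

Since $h|X|=hM\sum_fx_f$, the set $E$ gathers into $A$ with capacity $M$ as soon as
\[
\Phi(x)\ \ge\ \min\Big(h\sum_fx_f,\,1\Big)\qquad\text{for all }x\in[0,1]^F .
\]
In Example~\ref{ex:tight}, concavity along the segment from $0$ to the indicator vector of $\{o',f\}$ left only two nonzero points to check: the one where $h\sum_f x_f=1$ and the one where the fibers are full. In general $\Phi$ is not concave, because of the absolute values. But these become linear once the order of the numbers $x_f$ is fixed. For an enumeration $f_1,f_2,\dots$ of $F$, the \emph{order simplex} is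
\[
\Delta=\{x:\ 1\ge x_{f_1}\ge x_{f_2}\ge\dots\ge x_{f_{|F|}}\ge0\}.
\]
These simplices cover $[0,1]^F$. Write $\mathbf 1_T\in\{0,1\}^F$ for the indicator vector of $T\subseteq F$.

\begin{lemma}\label{lem:reduction}
Let $\Psi:[0,1]^F\to\mathbb R$ satisfy $\Psi(0)=0$ and be concave on each order simplex. Suppose that for every nonempty $T\subseteq F$
\[
\text{(i)}\ \ \Psi(\mathbf 1_T)\ge1,\qquad\qquad \text{(ii)}\ \ \Psi\Big(\frac{\mathbf 1_T}{h|T|}\Big)\ge1 .
\]
Then $\Psi(x)\ge\min\big(h\sum_fx_f,\,1\big)$ for all $x\in[0,1]^F$.
\end{lemma}

\begin{proof}
Let $x$ lie in the order simplex $\Delta$ of $f_1,f_2,\dots$, and put $T_i=\{f_1,\dots,f_i\}$ and $z_i=\mathbf 1_{T_i}/(hi)$. With $c_i=x_{f_i}-x_{f_{i+1}}\ge0$, where $x_{f_{|F|+1}}=0$, we have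
\[
x=\sum_ic_i\mathbf 1_{T_i},\qquad \sum_ic_i=x_{f_1}\le1,\qquad s:=\sum_ic_ihi=h\sum_fx_f .
\]
The points $0$, $z_i$ and $\mathbf 1_{T_i}$ all lie in $\Delta$, where $\Psi$ is concave.

If $s\le1$, then $x=\sum_i(c_ihi)z_i+(1-s)\cdot0$ is a convex combination, and (ii) together with $\Psi(0)=0$ gives $\Psi(x)\ge\sum_ic_ihi=s$.

If $s\ge1$, put $t_i=1+\lambda(hi-1)\in[1,hi]$ for a parameter $\lambda\in[0,1]$. The sum $\sum_ic_it_i$ moves continuously from $\sum_ic_i\le1$ to $s\ge1$ as $\lambda$ moves from $0$ to $1$, so we can choose $\lambda$ with $\sum_ic_it_i=1$. The point $\mathbf 1_{T_i}/t_i$ lies on the segment from $z_i$ to $\mathbf 1_{T_i}$, so $\Psi\ge1$ there by (i), (ii) and concavity. Now $x=\sum_i(c_it_i)\,\mathbf 1_{T_i}/t_i$ is a convex combination of such points, and $\Psi(x)\ge1$.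
\end{proof}

Condition (i) concerns unions of full fibers. Condition (ii) concerns sets that are spread evenly over the fibers in $T$ and have total size $M/h$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\begin{proposition}\label{prop:Phi}
$\Phi(x)\ge\min\big(h\sum_fx_f,\,1\big)$ for all $x\in[0,1]^F$.
\end{proposition}

\begin{proof}
We have $\Phi(0)=0$. On an order simplex each $|x_f-x_{f'}|$ is linear, and $\eta$ is concave, so $\Phi$ is concave there and Lemma~\ref{lem:reduction} applies. For a nonempty $T\subseteq F$ put
\[
j=|T|,\quad \alpha=[o\in T],\quad \beta=[o'\in T],\quad q=|T\cap F^*|=j-\alpha-\beta,\quad \delta=\alpha+\tfrac12|\partial_\Gamma T| .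
\]
Since $\eta(1)=0$ and $\eta(1/(hj))=\log(hj)/(hj)$,
\[
\Phi(\mathbf 1_T)=\delta,\qquad \Phi\Big(\frac{\mathbf 1_T}{hj}\Big)=\frac1{hj}\Big(\delta+\tfrac12\,q\log(hj)\Big).
\]
So we have to show (i) $\delta\ge1$ and (ii) $\delta+\frac12q\log(hj)\ge hj$.

\smallskip
(i) If $\alpha=1$ this is clear. Otherwise $T$ is a nonempty proper subset of $F$, and we need $|\partial_\Gamma T|\ge2$. An edge of $H_k$ lies on $k-1\ge2$ cycles of length $4$, any two of which have only this edge in common. Hence $\Gamma=H_k-oo'$ is connected, since $oo'$ lies on a cycle. Also, every edge of $\Gamma$ lies on a $4$-cycle of $\Gamma$, since at most one of the $4$-cycles of $H_k$ through it contains $oo'$. By connectedness some edge of $\Gamma$ leaves $T$, and a $4$-cycle of $\Gamma$ through it must contain a second such edge.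

\smallskip
(ii) Lemma~\ref{lem:iso} in $H_k$, with $k=2h+1$, gives $|\partial_\Gamma T|\ge j(2h+1-\log j)-[\alpha\ne\beta]$, because the removed edge $oo'$ leaves $T$ exactly when $\alpha\ne\beta$. The loss $\frac12j\log j$ in this bound is compensated by the fibers, which contribute $\frac12q\log(hj)$; only the fibers over $o$ and $o'$ do not contribute. Precisely,
\begin{align*}
\delta+\tfrac12q\log(hj)-hj
&\ \ge\ \alpha+\tfrac j2-\tfrac j2\log j+\tfrac12(j-\alpha-\beta)\log(hj)-\tfrac12[\alpha\ne\beta]\\
&\ =\ \alpha+\tfrac j2+\tfrac j2\log h-\tfrac{\alpha+\beta}2\log(hj)-\tfrac12[\alpha\ne\beta]\ =:\ d .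
\end{align*}
The term $\frac j2$ is the surplus of half an edge per node. We use that $t\le 2^{t-1}$ for integers $t\ge1$, and $t\le2^t$ for real $t\ge0$.
\begin{itemize}
\item If $\alpha=\beta=0$, then $d=\frac j2(1+\log h)\ge0$.
\item If $\alpha=1$, $\beta=0$, then $d=\frac12+\frac12(j-\log j)+\frac12(j-1)\log h\ge0$.
\item If $\alpha=0$, $\beta=1$, then $d=\frac12(j-1-\log j)+\frac12(j-1)\log h\ge0$, since $j\le2^{j-1}$.
\item If $\alpha=\beta=1$, then $j\ge2$ and $d=1+\frac j2-\log j+\big(\frac j2-1\big)\log h\ge0$, since $\frac j2\le2^{j/2}$ gives $\log j\le1+\frac j2$.\qedhere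
\end{itemize}
\end{proof}

\begin{proposition}\label{prop:even}
Let $n\ge2h+1$ be even. A balanced orientation $E$ of $G$ gathers into $A$ with capacity $M=2^{n-2h-1}$, and it also gathers into $B$ with capacity $M$.
\end{proposition}

\begin{proof}
For $A$ this is Lemma~\ref{lem:Phi} together with Proposition~\ref{prop:Phi}. For $B$, let $\theta$ be the map that flips the first coordinate. It is an automorphism of $G$ that exchanges $A$ and $B$. Since $|\partial_E^+X|=\frac12|\partial_GX|$ depends only on the undirected graph,
\[
|\partial^+_EX|+|X\cap B|=|\partial^+_E\theta X|+|\theta X\cap A|\ \ge\ \min(h|\theta X|,M)=\min(h|X|,M).\qedhere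
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Even $n$.} If $n<2h+1$, then $|R|<1$ and there is nothing to do. Otherwise let $E_1$ be a balanced orientation of $G$ and $E_2$ its reversal. They are disjoint from each other, and from $L$, since $G$ has no edge inside $A$, inside $B$ or between them. By Proposition~\ref{prop:even}, $E_1$ gathers into $A$ and the reversal of $E_2$, which is $E_1$, gathers into $B$, both with capacity $M=2^{n-2h-1}$. Proposition~\ref{prop:scheme} applies.

\emph{Odd $n$.} If $n\le2h+1$, then $|R|<1$. Let $n\ge2h+3$. Now the nodes of $W$ have odd degree in $G$. We therefore discard the last dimension during gathering and spreading. Keep $A,B,L$ as defined in $H_n$, split $H_n$ by its last coordinate into two copies $H^0,H^1$ of $H_{n-1}$, and let $E^i$ be the balanced orientation of Proposition~\ref{prop:even} in $H^i$ for the subcubes $A\cap H^i$, $B\cap H^i$, which have codimension $2h+1$ in $H^i$; here $n-1\ge2h+1$ is even. Put $E_1=E^0\cup E^1$, let $E_2$ be its reversal and $N=2^{n-1-(2h+1)}$. For a node set $X$ with parts $X^i=X\cap H^i$, adding up the two inequalities \eqref{eq:gather} for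 $H^0$ and $H^1$ gives
\[
|\partial^+_{E_1}X|+|X\cap A|\ \ge\ \min(h|X^0|,N)+\min(h|X^1|,N)\ \ge\ \min(h|X|,N),
\]
and likewise for $B$. The sets $E_1,E_2,L$ are pairwise disjoint as before, and Proposition~\ref{prop:scheme} routes every $h$-request with $|R|\le N=2^{n-2h-2}$.
\end{proof}

\section{Odd dimension: proof of Theorem~\ref{thm:B}}\label{sec:odd}

For even $n$, Theorem~\ref{thm:B} is Theorem~\ref{thm:A} with $h=1$. Let $n$ be odd and $h=1$, so $k=3$. If $n=1$, then $R=\emptyset$. Let $n\ge3$. Then $m=n-3$ is even and $M=2^n/8$.

The nodes of $W$ have odd degree in $G$, but a fiber is a copy of $H_m$ with $m$ even and does have a balanced orientation. The parity problem sits entirely in $\Gamma$, which has only $11$ edges, and we orient these by hand. Name the elements of $F=\{0,1\}^3$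
\[
o=000,\qquad o'=100,\qquad u_i=i10,\quad v_i=i11,\quad t_i=i01\qquad(i=0,1),
\]
and let $D$ be the orientation of $\Gamma$ shown in Figure~\ref{fig:D}:
\begin{gather*}
o\to u_0,\quad u_0\to u_1,\quad u_1\to o',\quad o'\to t_1,\quad t_1\to v_1,\quad v_1\to v_0,\quad v_0\to t_0,\quad t_0\to o,\\
u_0\to v_0,\quad t_0\to t_1,\quad u_1\to v_1 .
\end{gather*}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.1]
\node[circle,draw,inner sep=1pt,minimum size=7mm] (o) at (0,0) {$o$};
\node[circle,draw,inner sep=1pt,minimum size=7mm] (u0) at (6,0) {$u_0$};
\node[circle,draw,inner sep=1pt,minimum size=7mm] (v0) at (6,4.2) {$v_0$};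
\node[circle,draw,inner sep=1pt,minimum size=7mm] (t0) at (0,4.2) {$t_0$};
\node[circle,draw,inner sep=1pt,minimum size=7mm] (b) at (1.8,1.3) {$o'$};
\node[circle,draw,inner sep=1pt,minimum size=7mm] (u1) at (4.2,1.3) {$u_1$};
\node[circle,draw,inner sep=1pt,minimum size=7mm] (v1) at (4.2,2.9) {$v_1$};
\node[circle,draw,inner sep=1pt,minimum size=7mm] (t1) at (1.8,2.9) {$t_1$};
\draw[->,very thick] (o)--(u0);
\draw[->,very thick] (u0)--(u1);
\draw[->,very thick] (u1)--(b);
\draw[->,very thick] (b)--(t1);
\draw[->,very thick] (t1)--(v1);
\draw[->,very thick] (v1)--(v0);
\draw[->,very thick] (v0)--(t0);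
\draw[->,very thick] (t0)--(o);
\draw[->] (u0)--(v0);
\draw[->] (t0)--(t1);
\draw[->] (u1)--(v1);
\draw[dashed] (o)--(b);
\end{tikzpicture}
\caption{The orientation $D$ of the $3$-cube without the edge $oo'$ (dashed). The outer square has first coordinate $0$, the inner square has first coordinate $1$. The thick edges form a directed Hamiltonian cycle.}
\label{fig:D}
\end{figure}

Let $E^\circ$ consist of a balanced orientation of the copy of $H_m$ on the fiber over each $f\in F^*$, together with all edges $(f,y)\to(f',y)$ with $(f\to f')\in D$. The set $L$ contains the edges from $A$ to $B$ but not those from $B$ to $A$, so the latter are still free. We use them for gathering: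
\[
E_1=E^\circ\cup\{\text{all edges from }B\text{ to }A\},\qquad E_2=\text{the reversal of }E^\circ .
\]
The sets $E_1,E_2,L$ are pairwise disjoint, since $E^\circ$ orients an undirected graph that has no edge inside $A$, inside $B$ or between $A$ and $B$. By Proposition~\ref{prop:scheme} it suffices to show that $E_1$ gathers into $A$, and $E^\circ$ into $B$, with capacity $M$.

Write $r^+=\max(r,0)$. By Lemmas~\ref{lem:euler} and \ref{lem:iso} in the fibers and $|X_f\setminus X_{f'}|\ge M(x_f-x_{f'})^+$ for the other edges,
\[
|\partial^+_{E_1}X|+|X\cap A|\ge M\Phi_1(x),\qquad |\partial^+_{E^\circ}X|+|X\cap B|\ge M\Phi_2(x),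
\]
where
\begin{align*}
\Phi_1(x)&=x_o+(x_{o'}-x_o)^++\sum_{(f\to f')\in D}(x_f-x_{f'})^++\tfrac12\sum_{f\in F^*}\eta(x_f),\\
\Phi_2(x)&=x_{o'}+\sum_{(f\to f')\in D}(x_f-x_{f'})^++\tfrac12\sum_{f\in F^*}\eta(x_f).
\end{align*}
So it suffices that $\Phi_1(x)$ and $\Phi_2(x)$ are at least $\min(\sum_fx_f,1)$ on $[0,1]^F$. Both functions vanish at $0$ and are concave on order simplices, where the terms $(x_f-x_{f'})^+$ are linear. Hence Lemma~\ref{lem:reduction} with $h=1$ applies again. For a nonempty $T\subseteq F$ put
\[
j=|T|,\quad \alpha=[o\in T],\quad \beta=[o'\in T],\quad q=j-\alpha-\beta,\quad \mathrm{out}(T)=|\partial^+_DT|,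
\]
\[
\delta_1=\max(\alpha,\beta)+\mathrm{out}(T),\qquad \delta_2=\beta+\mathrm{out}(T).
\]
Then $\Phi_\ell(\mathbf 1_T)=\delta_\ell$ (for $\ell=1$ because $\alpha+(\beta-\alpha)^+=\max(\alpha,\beta)$) and $\Phi_\ell(\mathbf 1_T/j)=\frac1j\big(\delta_\ell+\frac12q\log j\big)$. Hence the conditions to be checked for $\ell=1,2$ are
\begin{equation}\label{eq:checks}
\text{(i)}\ \ \delta_\ell\ge1,\qquad\qquad\text{(ii)}\ \ \delta_\ell\ \ge\ \alpha+\beta+q\big(1-\tfrac12\log j\big).
\end{equation}
One outgoing edge of $D$ is enough for most sets $T$; the next lemma finds a second one for the few sets that need it.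

\begin{lemma}\label{lem:D}
Let $w,w'\in F^*$ be distinct.
\begin{enumerate}
\item[(1)] $\mathrm{out}(T)\ge1$ for every $T\subseteq F$ with $\emptyset\ne T\ne F$.
\item[(2)] $\mathrm{out}(\{o,w\})\ge2$ and $\mathrm{out}(\{o,w,w'\})\ge2$.
\item[(3)] $\mathrm{out}(\{o,o',w\})\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The edges in the first line of the definition of $D$ form a directed Hamiltonian cycle $o,u_0,u_1,o',t_1,v_1,v_0,t_0,o$, and one of its edges leaves $T$.

(2) Let $T$ be one of the two sets; note that $o'\notin T$. Suppose first that $u_0\notin T$. Then $o\to u_0$ leaves $T$. If $u_1\in T$, then also $u_1\to o'$ leaves $T$. If $u_1\notin T$, then $T\setminus\{o\}$ has one or two elements, all on the directed $4$-cycle $v_0\to t_0\to t_1\to v_1\to v_0$, and an edge of this cycle leaves $T$.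

Now let $u_0\in T$. If $T$ contains neither $v_0$ nor $u_1$, then $u_0\to v_0$ and $u_0\to u_1$ leave $T$. Otherwise $T=\{o,u_0,v_0\}$, left by $u_0\to u_1$ and $v_0\to t_0$, or $T=\{o,u_0,u_1\}$, left by $u_0\to v_0$ and $u_1\to o'$.

(3) If $w\notin\{u_0,t_1\}$, use $o\to u_0$ and $o'\to t_1$. If $w=u_0$, use $o'\to t_1$ and $u_0\to v_0$. If $w=t_1$, use $o\to u_0$ and $t_1\to v_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
It remains to verify \eqref{eq:checks} for every nonempty $T\subseteq F$ and $\ell=1,2$. If $\alpha$ or $\beta$ is $0$, then $T\ne F$, so Lemma~\ref{lem:D}(1) is available.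

\smallskip
\emph{Condition (i).} If $\max(\alpha,\beta)=1$ (for $\ell=1$) or $\beta=1$ (for $\ell=2$), this is clear. Otherwise $\beta=0$, so $T\ne F$ and $\mathrm{out}(T)\ge1$ by Lemma~\ref{lem:D}(1).

\smallskip
\emph{Condition (ii), $\alpha=\beta=0$.} Here $j=q$ and $\delta_\ell=\mathrm{out}(T)\ge1$. The right side $q(1-\frac12\log q)$ equals $1$ for $q=1,2$; it is $3-\frac32\log3<1$ for $q=3$, because $3^3>2^4$; and it is at most $0$ for $q\ge4$.

\smallskip
\emph{Condition (ii), $\alpha+\beta=1$, except for $\ell=2$ with $\alpha=1$.} Here $\delta_\ell=1+\mathrm{out}(T)$, so we need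
\[
\mathrm{out}(T)\ge q\big(1-\tfrac12\log(q+1)\big).
\]
The right side is $0,\ \frac12,\ 2-\log3<1$ for $q=0,1,2$ and at most $0$ for $q\ge3$, so $\mathrm{out}(T)\ge1$ suffices.

\smallskip
\emph{Condition (ii), $\ell=2$, $\alpha=1$, $\beta=0$.} Here $\delta_2=\mathrm{out}(T)$, so we need
\[
\mathrm{out}(T)\ge1+q\big(1-\tfrac12\log(q+1)\big).
\]
The right side is $1,\ \frac32,\ 3-\log3<2$ for $q=0,1,2$ and at most $1$ for $q\ge3$. Use Lemma~\ref{lem:D}(2) for $q=1,2$ and Lemma~\ref{lem:D}(1) for all other $q$.

\smallskip
\emph{Condition (ii), $\alpha=\beta=1$.} For both $\ell$ we have $\delta_\ell=1+\mathrm{out}(T)$ and need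
\[
\mathrm{out}(T)\ge1+q\big(1-\tfrac12\log(q+2)\big).
\]
For $q=0$ and $q=2$ the right side is $1$, and for $q=3$ it is $4-\frac32\log5<1$, because $5>2^2$; here $T\ne F$, and Lemma~\ref{lem:D}(1) suffices. For $q=1$ it is $2-\frac12\log3<2$, and Lemma~\ref{lem:D}(3) suffices. For $q=4,5,6$ it is negative: $5-2\log6<0$ since $6^2>2^5$, $6-\frac52\log7<0$ since $7^5>2^{12}$, and $7-3\log8=-2$. There $\mathrm{out}(T)\ge0$ is enough, and this includes $T=F$.
\end{proof}

\begin{remark}
With this orientation $D$ and odd $n\ge5$, the edges from $B$ to $A$ cannot be omitted from $E_1$: the set $E^\circ$ alone does not gather into $A$ with capacity $M$. Let $Y$ be a subcube of codimension $1$ in $\{0,1\}^m$ and $X=\{o',t_1\}\times Y$, so $|X|=M$ and $X\cap A=\emptyset$. The edges of $E^\circ$ leaving $X$ are the $M/2$ edges over $t_1\to v_1$ and half of the $M/2$ boundary edges in the fiber over $t_1$. These are only $\frac34M$ edges, so the $M$ nodes of $X$, taken as sources, could not be gathered into $A$.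
\end{remark}

\section{Several requests per node: proof of Theorem~\ref{thm:C}}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $Q$ be a subcube of codimension $h-1\ge1$, so $|Q|=2^{n-h+1}$. Each node of $Q$ has $h-1$ neighbors outside $Q$, so exactly $(h-1)|Q|$ directed edges leave $Q$. On the other hand $(h-1)|Q|+1\le h|Q|$, and there are at least $|Q|$ nodes outside $Q$. So there is an $h$-request with $(h-1)|Q|+1$ pairs, all of which have their source in $Q$ and their destination outside $Q$. Each of its paths would need its own edge leaving $Q$, and there is one edge too few.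

If a constant $c$ is as in the definition of $c_h$, then $c\,2^n<(h-1)2^{n-h+1}+1$ for every $n\ge h$; dividing by $2^n$ and letting $n\to\infty$ gives $c\le(h-1)2^{1-h}$. The lower bound $c_h\ge2^{-2h-2}$ is Theorem~\ref{thm:A}.

Finally, $\log(1/c_h)\le2h+2$, and with $t=h-1$ we have $\log(1/c_h)\ge t-\log t$. The quantity $t-\log t$ is at least $1$, since $t\le2^{t-1}$, and at least $\frac t2-1$, since $\frac t2\le2^{t/2}$. Hence it is at least $t/4$: use the first bound for $t\le4$ and the second for $t>4$. Since $t\ge h/2$, this is at least $h/8$. So $\log(1/c_h)=\Theta(h)$.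
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Routing a Permutation in the Hypercube by Two Sets of Edge-Disjoint Paths},
\url{https://ipsj.ixsq.nii.ac.jp/record/32318/files/IPSJ-AL95048007.pdf}.
\end{thebibliography}

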